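
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\theoremstyle{definition}
\newtheorem*{thmA}{\normalfont\bfseries Theorem A}
\newtheorem*{thmB}{\normalfont\bfseries Theorem B}
\numberwithin{equation}{section}


\title{Monotone limits do not generate the sequential weak$^*$ closure of a Banach lattice in its bidual}

\begin{abstract}
Let $X$ be a Banach lattice, regarded as a sublattice of its bidual $X''$. We compare the smallest subset $X^\sigma$ of $X''$ that contains $X$ and is closed under $\sigma(X'',X')$-limits of monotone sequences with the smallest subset ${\sim}X$ that contains $X$ and is closed under $\sigma(X'',X')$-limits of arbitrary sequences. It was conjectured that the two always coincide. We construct a separable Banach lattice for which they differ; already the limit of a single sequence from an order interval of $X$ can lie outside $X^\sigma$. In the example $X'$ is an ideal of measures, $X^\sigma$ consists of Borel functions, and the sequence converges in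 measure for every measure in $X'$; a Baire category argument, combined with a construction of measures along trees, shows that no Borel function represents all these limits at once. In the positive direction we give a criterion which yields $X^\sigma={\sim}X$ when $X$ has order continuous norm, when $X$ is an AM-space, and (a known case) when $X'$ is separable.
\end{abstract}

\section{Introduction}

\subsection{The question}
Let $X$ be a (real) Banach lattice with dual $X'$ and bidual $X''$. The bidual is a Banach lattice for the order in which $z\ge 0$ means $z(\xi)\ge0$ for all $\xi\in X'_+$, and $X$ is a sublattice of $X''$ under the canonical embedding. \emph{Weak$^*$} refers to $\sigma(X'',X')$ when we speak of elements of $X''$. Consider two ways of closing up $X$ in $X''$ by sequences.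
\begin{itemize}
\item $X^\sigma$ is the smallest subset of $X''$ which contains $X$ and contains the limit of every monotone (increasing or decreasing) sequence of its elements that converges weak$^*$ to an element of $X''$.
\item ${\sim}X$ is the smallest subset of $X''$ which contains $X$ and contains the limit of every weak$^*$ convergent sequence of its elements.
\end{itemize}
Clearly $X^\sigma\subset{\sim}X$. The conjecture, taken from \cite{SWC}, is that $X^\sigma={\sim}X$ for every Banach lattice $X$.

For functions this is what one expects: a pointwise limit is produced by two monotone limits, $\lim_n f_n=\inf_m\sup_{n\ge m}f_n$. Take $X=C(K)$ with $K$ compact metrizable. A bounded Borel function $F$ acts on $X'=M(K)$, the space of finite signed Borel measures, by $\mu\mapsto\int F\,d\mu$. Monotone limits starting from $C(K)$ produce all bounded Borel functions (this is contained in Proposition~\ref{prop:borel}), and general sequences produce nothing more: a weak$^*$ convergent sequence of bounded Borel functions is bounded and, tested on the point masses $\delta_t$, converges pointwise, so by dominated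 convergence its limit is again a bounded Borel function. Hence $X^\sigma={\sim}X$ here. At the other extreme, for $X=L^1[0,1]$, which is weakly sequentially complete, both closures equal $X$.

The following is known. For a sublattice $Y$ of $X''$ let $Y^\sigma$ and ${\sim}Y$ be defined in the same way. If $X'$ is separable, then $Y^\sigma={\sim}Y$ for every sublattice $Y$ of $X''$, and in particular $X^\sigma={\sim}X=X''$. By a theorem of T.~Ogasawara, if every monotone bounded sequence in $X$ converges weakly to an element of $X$, then $X$ is weakly sequentially complete, that is, ${\sim}X=X$. For general sublattices $Y$ of $X''$, however, $Y^\sigma$ and ${\sim}Y$ need not coincide.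

\subsection{Results}
The conjecture is false.

\begin{thmA}
There are a separable Banach lattice $X$, an element $\mathbf 1\in X_+$ and a sequence $(f_n)$ in $[0,\mathbf 1]\subset X$ such that $f_n\to x''\in X''$ weak$^*$, and even $|f_n-x''|(\xi)\to0$ for all $\xi\in X'_+$, but $x''\notin X^\sigma$. Hence $X^\sigma\ne{\sim}X$.
\end{thmA}

\begin{thmB}
The equality $X^\sigma={\sim}X$ holds for a Banach lattice $X$ if
\emph{(a)} $X$ has order continuous norm, or
\emph{(b)} $X$ is an AM-space, or
\emph{(c)} $X'$ is separable.
\end{thmB}

All parts of Theorem~B follow from a common criterion, Theorem~\ref{thm:criterion}; part (c) is among the known results quoted above and is included because the criterion covers it. Proposition~\ref{prop:borel}, used for both theorems, describes $X^\sigma$ for separable $X$ as a space of Borel functions.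

\subsection{The idea}
A separable Banach lattice $X\ne0$ can be written as the completion of some $C(K)$ in a lattice norm. Its dual is then an ideal $J$ of measures on $K$, and $X^\sigma$ consists of the functionals on $J$ given by Borel functions that are integrable for all measures in $J$. So to leave $X^\sigma$ we need a sequence $(f_n)$ in $C(K)$ for which $\lim_n\int f_n\,d\mu$ exists for all $\mu\in J$ but is not given by one Borel function.

In $C(K)$ with the sup norm this is impossible since all point masses belong to $J$. It is equally impossible if one measure in $J$ dominates all of $J$, essentially by the Radon--Nikodym theorem (see Theorem~\ref{thm:criterion}). We therefore need many measures and few point masses. Our $f_n$ will be $\{0,1\}$-valued, and there will be a Borel set $Z\subset K$ and two families $\mathcal K_0,\mathcal K_1$ of measures such that on $Z$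
\[
f_n\to0\ \text{ in measure for every }\mu\in\mathcal K_0,\qquad f_n\to1\ \text{ in measure for every }\mu\in\mathcal K_1 .
\]
Convergence in measure is essential. Suppose there were a common rate, $\mu(Z\cap\{f_n\ne r\})\le\varepsilon_n$ for all $\mu\in\mathcal K_r$ with $\varepsilon_n\to0$. Then a subsequence with $\sum_i\varepsilon_{n_i}<\infty$ would converge a.e.\ on $Z$ for all these measures at once, and $\limsup_i f_{n_i}$ would be a Borel function representing the limit on $Z$. So the rate must not be measured by $n$. In our space a point $t$ shows at time $n$ a color $f_n(t)$, which it may update from time to time; the rate is measured by the \emph{number of updates so far}, and the times of the updates are unrestricted. With this freedom, large families of points can be made to show the wrong color in turn, at different times, without much mass being wrong at any one time. A Baire category argument then shows that no Borel set separates $\mathcal K_0$ from $\mathcal K_1$ on $Z$.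

\section{Separable Banach lattices and Borel functions}\label{sec:borel}

In this section $K$ is a nonempty compact metrizable space and $p$ is a \emph{lattice norm} on $C(K)$, that is, a norm with $p(f)\le p(g)$ whenever $|f|\le|g|$. Then $p(f)\le p(\mathbf 1)\|f\|_\infty$. Let $X$ be the completion of $(C(K),p)$; it is a Banach lattice, and it is separable because $C(K)$ is. If $x\in X_+$ and $h_j\in C(K)$ converge to $x$, then $|h_j|\to|x|=x$, so $C(K)_+$ is dense in $X_+$. Let
\[
J=\Big\{\mu\in M(K):\ \text{there is } C\text{ with }\Big|\int f\,d\mu\Big|\le C\,p(f)\ \text{ for all } f\in C(K)\Big\}.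
\]
An \emph{ideal} of $M(K)$ is a linear subspace that contains $\nu$ whenever it contains $\mu$ and $|\nu|\le|\mu|$.

\begin{lemma}\label{lem:dual}
Restriction to $C(K)$ is an isomorphism of ordered vector spaces from $X'$ onto $J$; the set $J$ is an ideal of $M(K)$, and $|\mu|(K)\le p(\mathbf 1)\|\mu\|_{X'}$ for $\mu\in J$.
\end{lemma}

\begin{proof}
By density, restriction is a bijection from $X'$ onto the $p$-bounded functionals on $C(K)$. Each of these is bounded for $\|\cdot\|_\infty$ and hence a measure; from $|\int f\,d\mu|\le\|\mu\|_{X'}\,p(\mathbf 1)\|f\|_\infty$ we get the bound for $|\mu|(K)$. As $C(K)_+$ is dense in $X_+$, a functional is positive on $X$ if and only if its measure is positive.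

Let $\mu\in J$ correspond to $\xi\in X'$, and let $\mu_1,\mu_2\in J$ be the positive measures corresponding to $\xi^+,\xi^-$. Then $|\mu|\le\mu_1+\mu_2$. If $|\nu|\le|\mu|$, then $|\int f\,d\nu|\le\int|f|\,d(\mu_1+\mu_2)\le C\,p(f)$ for some $C$, so $\nu\in J$.
\end{proof}

We identify $X'$ with $J$. Being an ideal, $J$ has the lattice operations of $M(K)$, and $g\mu\in J$ whenever $\mu\in J$ and $g$ is bounded and Borel. This last property is used constantly. Let
\[
\mathcal L=\{F:K\to\mathbb R\ \text{Borel}:\ F\in L^1(|\mu|)\ \text{for all }\mu\in J\},\qquad \Phi_F(\mu)=\int F\,d\mu\quad(F\in\mathcal L,\ \mu\in J).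
\]
Since $\Phi_F=\Phi_{F^+}-\Phi_{F^-}$ and positive functionals on a Banach lattice are bounded, $\Phi_F\in X''$.

\begin{proposition}\label{prop:borel}
$X^\sigma=\{\Phi_F:F\in\mathcal L\}$.
\end{proposition}

\begin{proof}
``$\subset$'': Put $E=\{\Phi_F:F\in\mathcal L\}$. First, $X\subset E$. Let $x\in X$ and choose $h_j\in C(K)$ with $h_j\to x$ and $p(h_j-h_{j+1})\le2^{-j}$. For $\mu\in J$ we have $\sum_j\int|h_j-h_{j+1}|\,d|\mu|\le\sum_j\|\,|\mu|\,\|_{X'}2^{-j}<\infty$. So if $F$ is the limit of $(h_j)$ where this limit exists in $\mathbb R$, and $0$ elsewhere, then $h_j\to F$ both $|\mu|$-a.e.\ and in $L^1(|\mu|)$. Hence $x(\mu)=\lim_j\int h_j\,d\mu=\Phi_F(\mu)$. The function $F$ is Borel and does not depend on $\mu$.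

Second, $E$ is closed under limits of monotone sequences. As $E=-E$, we may take $F_j\in\mathcal L$ with $\Phi_{F_j}$ increasing and $\Phi_{F_j}\to z\in X''$ weak$^*$. Let $0\le\mu\in J$. For Borel $B$ we have $1_B\mu\in J_+$, so $\int_BF_j\,d\mu\le\int_BF_{j+1}\,d\mu$; thus $F_j\le F_{j+1}$ $\mu$-a.e. Since $\int F_j\,d\mu\to z(\mu)<\infty$, monotone convergence shows that $\sup_jF_j$ is $\mu$-integrable with integral $z(\mu)$. Let $F=\sup_jF_j$ where this is finite and $F=0$ elsewhere. Then $F\in\mathcal L$, and $z=\Phi_F$ on $J_+$, hence on $J$.

``$\supset$'': If bounded Borel functions $F_j$ increase or decrease to a bounded function $F$, then $\Phi_{F_j}$ is monotone in $X''$ and converges weak$^*$ to $\Phi_F$. So $\{F\text{ bounded Borel}:\Phi_F\in X^\sigma\}$ contains the smallest set $\mathcal B$ of bounded functions that contains $C(K)$ and is closed under bounded monotone sequential limits. We show that $\mathcal B$ contains all bounded Borel functions. For $f\in C(K)$ the set of all $G\in\mathcal B$ such that $f+G$, $f\vee G$, $f\wedge G$ and all $\lambda G$ $(\lambda\in\mathbb R)$ belong to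 $\mathcal B$ contains $C(K)$ and is closed under bounded monotone limits, so it is $\mathcal B$. Repeating this with $f\in\mathcal B$, we see that $\mathcal B$ is a vector lattice. Hence $\{B\subset K:1_B\in\mathcal B\}$ is closed under complements, finite unions and increasing unions; it contains each open set $O\neq K$, because $1_O=\sup_n\bigl(n\operatorname{dist}(\cdot,K\setminus O)\wedge 1\bigr)$, and it contains $K$. So it contains all Borel sets, $\mathcal B$ contains all simple Borel functions, and every bounded Borel function is a bounded increasing limit of simple ones.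

Finally let $F\in\mathcal L$. For fixed $m\in\mathbb N$ the bounded functions $(F\wedge n)\vee(-m)$ increase with $n$ to $F\vee(-m)\in\mathcal L$, and $F\vee(-m)$ decreases with $m$ to $F$. By dominated convergence the corresponding functionals converge weak$^*$, so $\Phi_F\in X^\sigma$.
\end{proof}

\section{The space and the sequence}\label{sec:space}

\subsection{Points that show colors}
Let $\omega=\{0,1,2,\dots\}$ and let $\mathbb N_\infty=\omega\cup\{\infty\}$ be its one-point compactification. Let $K$ be the set of all $(c,y)$ with $c=(c_k)_{k\ge0}\in\{0,1\}^\omega$ and $y=(y_k)_{k\ge1}$ a sequence in $\mathbb N_\infty$ such that for every $k\ge1$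
\begin{equation}\label{eq:K}
\text{either}\quad y_k<y_{k+1}\qquad\text{or}\qquad y_k=y_{k+1}=\infty .
\end{equation}
We think of $(c,y)$ as a point that starts with color $c_0$ and at each finite time $y_k$ updates its color to $c_k$ (which may be the old color). For $n\in\omega$ put
\[
\kappa_n(c,y)=\#\{k\ge1:y_k\le n\}\le n+1,\qquad f_n(c,y)=c_{\kappa_n(c,y)} .
\]
So $\kappa_n$ counts the updates up to time $n$, and $f_n$ is the color shown at time $n$.

Condition \eqref{eq:K} fails for a given $k$ exactly on the open set $\bigcup_{w<\infty}\{y_{k+1}=w,\ y_k\ge w\}$, so $K$ is closed in $\{0,1\}^\omega\times\mathbb N_\infty^{\{1,2,\dots\}}$ and therefore compact metrizable. For $k\ge1$ the set $\{\kappa_n\ge k\}=\{y_k\le n\}$ is clopen; hence $\kappa_n$ and $f_n$ are continuous. Let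
\[
Z=\{(c,y)\in K:\ y_k<\infty\ \text{for all }k\},
\]
the Borel set of points that update infinitely often. For $t\in K\setminus Z$ the sequence $(\kappa_n(t))_n$ is eventually constant, so $f_\infty(t):=\lim_nf_n(t)$ exists. Everything interesting happens on $Z$.

\subsection{Two families of measures and the norm}
For $r\in\{0,1\}$ let
\[
\mathcal K_r=\bigl\{\mu\in M(K)_+:\ \mu(K)\le1,\ \ \mu(f_n\ne r,\ \kappa_n\ge k)\le2^{-k}\ \text{ for all }n,k\ge0\bigr\},
\]
\[
\mathcal K=\operatorname{co}(\mathcal K_0\cup\mathcal K_1)=\{sP+(1-s)Q:\ 0\le s\le1,\ P\in\mathcal K_0,\ Q\in\mathcal K_1\}.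
\]
Thus, under $\mu\in\mathcal K_r$, at each time only a small mass shows the wrong color after many updates. The bound is imposed at each time separately and involves only clopen sets, so it survives weak$^*$ limits of measures.

Call a set $\mathcal H\subset M(K)_+$ \emph{hereditary} if $0\le\nu\le\mu\in\mathcal H$ implies $\nu\in\mathcal H$. The sets $\mathcal K_0,\mathcal K_1$ are convex, hereditary and weak$^*$ compact in $M(K)=C(K)'$, as they are defined in the positive part of the unit ball by inequalities $\int1_U\,d\mu\le2^{-k}$ with $1_U\in C(K)$. The same is true of $\mathcal K$. It is compact as a continuous image of $[0,1]\times\mathcal K_0\times\mathcal K_1$. If $0\le\nu\le sP+(1-s)Q$, then by the Radon--Nikodym theorem $\nu=s\,hP+(1-s)\,hQ$ with a Borel function $0\le h\le1$, and $hP\in\mathcal K_0$, $hQ\in\mathcal K_1$. For $f\in C(K)$ let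
\[
p(f)=\sup_{\mu\in\mathcal K}\int|f|\,d\mu\ \le\ \|f\|_\infty .
\]

\begin{lemma}\label{lem:norm}
The function $p$ is a lattice norm on $C(K)$. If $X$ is the completion of $(C(K),p)$, then in the notation of Section~\ref{sec:borel}
\[
J=\{\mu\in M(K):\ |\mu|\in C\,\mathcal K\ \text{ for some }C>0\},
\]
and $\mathcal K$ is the positive part of the unit ball of $X'$.
\end{lemma}

\begin{proof}
Only definiteness of $p$ needs an argument. If $t\in K$ has $y_k=\infty$ for all $k>m$, then $\kappa_n(t)\le m$ for all $n$, so $\delta_t(f_n\ne0,\kappa_n\ge k)$ is $0$ for $k>m$; hence $2^{-m}\delta_t\in\mathcal K_0$. Therefore $p(f)=0$ forces $f(t)=0$ for all such $t$ and all $m$. These points are dense in $K$: in any $(c,y)\in K$ we may replace $y_k$ by $\infty$ for all $k>m$ without leaving $K$, and the new points tend to $(c,y)$ as $m\to\infty$. So $f=0$.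

If $|\mu|=C\nu$ with $\nu\in\mathcal K$, then $|\int f\,d\mu|\le C\int|f|\,d\nu\le C\,p(f)$. Hence $\mu\in J$, and $\mathcal K$ lies in the positive part of the unit ball of $X'$. Conversely let $\mu\in J_+$ have norm at most $1$ in $X'$, and suppose $\mu\notin\mathcal K$. By the Hahn--Banach theorem there is $f\in C(K)$ with $\int f\,d\mu>\sup_{\nu\in\mathcal K}\int f\,d\nu$. Since $\mathcal K$ is hereditary, $1_{\{f>0\}}\nu\in\mathcal K$ for $\nu\in\mathcal K$, so the supremum is at least $\sup_{\nu\in\mathcal K}\int f^+\,d\nu=p(f^+)$. Thus $\int f^+\,d\mu\ge\int f\,d\mu>p(f^+)$, contradicting the norm bound for $\mu$. Finally, if $\mu\in J$, then $|\mu|\in J_+$ by Lemma~\ref{lem:dual}, and $J_+=\bigcup_{C>0}C\,\mathcal K$ by scaling.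
\end{proof}

From now on, until the end of Section~\ref{sec:proofA}, $X$ is this Banach lattice. It is separable, and $f_n\in[0,\mathbf 1]\subset X$.

\subsection{The sequence converges}
For $r\in\{0,1\}$ let $f^r=f_\infty$ on $K\setminus Z$ and $f^r=r$ on $Z$. These are Borel functions.

\begin{lemma}\label{lem:conv}
If $\mu\in\mathcal K_r$, then $f_n\to f^r$ in $L^1(\mu)$.
\end{lemma}

\begin{proof}
On $K\setminus Z$ use dominated convergence. On $Z$ we have $|f_n-f^r|=1_{\{f_n\ne r\}}$, and for each $k\ge1$
\[
\mu(Z\cap\{f_n\ne r\})\le\mu(f_n\ne r,\ \kappa_n\ge k)+\mu(Z\cap\{y_k>n\})\le2^{-k}+o(1)\qquad(n\to\infty),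
\]
because $y_k<\infty$ on $Z$. Now let $k\to\infty$.
\end{proof}

Let $\mu\in J$. By Lemma~\ref{lem:norm}, $\mu=h\,C\,(sP+(1-s)Q)$ with $C>0$, $0\le s\le1$, $P\in\mathcal K_0$, $Q\in\mathcal K_1$ and a Borel function $|h|\le1$. For every such representation, Lemma~\ref{lem:conv} shows that
\begin{equation}\label{eq:limit}
x''(\mu):=\lim_n\int f_n\,d\mu=C\Bigl(s\int hf^0\,dP+(1-s)\int hf^1\,dQ\Bigr)
\end{equation}
exists. The functional $x''$ is linear, and $|x''(\mu)|\le|\mu|(K)\le\|\mu\|_{X'}$ by Lemma~\ref{lem:dual} and $p(\mathbf 1)\le1$. So $x''\in X''$ and $f_n\to x''$ weak$^*$; in particular $x''\in{\sim}X$. The convergence is even absolute: if $\xi=C(sP+(1-s)Q)$ is an arbitrary element of $X'_+$ and $|\eta|\le\xi$, then $\eta=h\xi$ with $|h|\le1$, and \eqref{eq:limit} for $\mu=\eta$ gives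
\[
|f_n-x''|(\xi)=\sup_{|\eta|\le\xi}|(f_n-x'')(\eta)|\le C\bigl(s\|f_n-f^0\|_{L^1(P)}+(1-s)\|f_n-f^1\|_{L^1(Q)}\bigr)\to0 .
\]

\subsection{What has to be excluded}

\begin{lemma}\label{lem:separate}
If $x''\in X^\sigma$, then there is a Borel set $A\subset Z$ with
\begin{equation}\label{eq:sep}
P(A)=0\ \text{ for all }P\in\mathcal K_0,\qquad Q(Z\setminus A)=0\ \text{ for all }Q\in\mathcal K_1 .
\end{equation}
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:borel} there is $F\in\mathcal L$ with $x''=\Phi_F$. Let $P\in\mathcal K_0$. For Borel $B\subset Z$, $1_BP\in\mathcal K_0$ and $\int_BF\,dP=x''(1_BP)=\int_Bf^0\,dP=0$, so $F=0$ $P$-a.e.\ on $Z$. In the same way $\int_BF\,dQ=\int_Bf^1\,dQ=Q(B)$ for $Q\in\mathcal K_1$, so $F=1$ $Q$-a.e.\ on $Z$. Put $A=Z\cap\{F=1\}$.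
\end{proof}

It remains to show that no Borel set $A\subset Z$ satisfies \eqref{eq:sep}.

\section{Category on the set $Z$}\label{sec:category}

\subsection{The usual topology does not suffice}
The plan is this. Call a set large if it contains a nonempty open set up to a meager set. For a Borel set $A\subset Z$, either $A$ or $Z\setminus A$ is large; if all large sets carry nonzero measures of both $\mathcal K_0$ and $\mathcal K_1$, then \eqref{eq:sep} is impossible. But the plan fails for the topology that $Z$ inherits from $K$. Let
\[
G=\{(c,y)\in Z:\ c_k=1\text{ and }y_k\le2k\ \text{ for infinitely many }k\}.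
\]
This is a dense $G_\delta$ set in the usual topology: after any initial segment one can update at consecutive times with color $1$, and eventually $y_k\le2k$. Yet $P(G)=0$ for every $P\in\mathcal K_0$. Indeed, if $c_k=1$ and $y_k\le 2k$, then at time $n=y_k$ the count is $k$ and the color is $1$, so
\[
P(Z\cap\{c_k=1,\ y_k\le2k\})\le\sum_{n\le2k}P(f_n\ne0,\ \kappa_n\ge k)\le(2k+1)2^{-k},
\]
and the Borel--Cantelli lemma applies. The trouble is that a dense open set may prescribe that updates come \emph{early}. We therefore refine the topology so that an open set can require the next update to be late.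

\subsection{Nodes and the topology $\mathcal T$}
We regard a point $(c,y)\in K$ as the sequence $(c_0,y_1,c_1,y_2,c_2,\dots)$. A \emph{node of length} $|s|=k\ge0$ is a finite sequence $s=(c_0,y_1,c_1,\dots,y_k,c_k)$ with $c_i\in\{0,1\}$ and $y_1<\dots<y_k$ in $\omega$; we write $c_i(s)$, $y_i(s)$ for its terms and put $\operatorname{last}(s)=c_k$. For nodes and for points of $K$, the $y_i$ are called the \emph{entries}. Let $\Sigma$ be the countable set of nodes. A node or a point $t$ of $K$ \emph{extends} $s$ if $s$ is an initial segment of $t$, and two nodes are \emph{incomparable} if neither extends the other. For $z\in Z$ let $z|k$ be its initial node of length $k$; the notation $s|k$ is used in the same way for nodes $s$ with $|s|\ge k$. A number $u\in\omega$ is \emph{admissible} for $s$ if $|s|=0$ or $u>y_{|s|}(s)$; then $s^\frown(u,c)$ denotes the one-step extension of $s$ by $(u,c)$. Let $[s]$ be the set of points of $K$ extending $s$; it is clopen in $K$. For nodes put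
\[
\kappa_n(s)=\#\{i\le|s|:y_i(s)\le n\},\qquad f_n(s)=c_{\kappa_n(s)}(s).
\]
Two observations will be used throughout; in the first, $t$ is a node or a point of $K$.
\begin{align}
&\text{If $t$ extends $s$ and all entries of $t$ beyond $s$ exceed $n$, then }\kappa_n(t)=\kappa_n(s),\ f_n(t)=f_n(s).\label{eq:stable}\\
&\text{If all entries of $s$ are $\le n$, then }\kappa_n(s)=|s|,\ f_n(s)=\operatorname{last}(s).\label{eq:last}
\end{align}

For $s\in\Sigma$ and $g:\Sigma\to\omega$ let
\[
U(s,g)=\{z\in Z:\ z\text{ extends }s\text{ and }y_{j+1}(z)\ge g(z|j)\text{ for all }j\ge|s|\}.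
\]
This set is nonempty, since updates may be chosen as late as desired. If $s'$ extends $s$, then $U(s,g)\cap U(s',g')$ is either empty or equal to $U(s',\max(g,g'))$, according to whether some condition $y_{j+1}(s')\ge g(s'|j)$ with $|s|\le j<|s'|$ fails or not. If $s,s'$ are incomparable, the intersection is empty. So the sets $U(s,g)$, which cover $Z$, form a base of a topology $\mathcal T$ on $Z$. It refines the usual topology, whose basic sets are $U(s,0)=Z\cap[s]$. Moreover:
\begin{align}
&\text{if }z\in U(s,g)\text{ and }m\ge|s|,\text{ then }U(z|m,g)\subset U(s,g);\label{eq:cut}\\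
&\text{if }u\ge g(s)\text{ is admissible for }s,\text{ then }U(s^\frown(u,c),g)\subset U(s,g).\label{eq:step}
\end{align}

\subsection{The smallest case: two forced errors}\label{sec:small}
We want to place a nonzero measure of $\mathcal K_r$ inside a countable intersection of $\mathcal T$-open dense sets, by pushing mass along a tree of nodes. Here is the only real difficulty, in its simplest form.

Let $r=0$, and let mass $2^{-k}$ sit at a node $s$ of length $k$ with color $0$. Suppose that to get inside an open set $D$ we are forced to use color $1$ at the next two updates and may return to color $0$ only at the third. If the whole mass makes the three updates at the same times, then between the second and third the mass $2^{-k}$ shows the wrong color with count $k+2$, while only $2^{-k-2}$ is allowed.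

Instead we cut the mass into four pieces of mass $2^{-k-2}$ and let them make their excursions one after another: piece $i$ makes its updates to colors $1,1,0$ at times $u_i<v_i<w_i$, where
\[
w_1<u_2,\qquad w_2<u_3,\qquad w_3<u_4 .
\]
After the update that led to $s$, at each time at most one piece shows color $1$, and its count is $k+1$ or $k+2$. So the wrong mass is never more than $2^{-k-2}$, which is allowed for every count up to $k+2$, and with higher count there is no wrong mass. All constraints hold. At the end each piece sits at a node of length $k+3$ with color $0$. If each is cut in two (say by making the last update at $w_i$ or at $w_i+1$, with $w_i+1<u_{i+1}$), the masses are $2^{-(k+3)}$, and we can start afresh from each new node.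

The excursions can be staggered because the updates may be postponed: for infinitely many $u$ the required continuation exists. In general, the number of forced errors may depend on the time $u$ of the next update, without a bound. So we cannot fix the number of pieces in advance. The remedy is to cut the mass in half at each update, and to organize the induction along the way in which nodes lead into $D$. This is the content of the next two lemmas.

\subsection{Entering a dense open set}

\begin{lemma}\label{lem:rank}
Let $D\subset Z$ be $\mathcal T$-open and $\mathcal T$-dense, and let $R_0=\{s\in\Sigma:\ U(s,g')\subset D\text{ for some }g'\}$. Let $R$ be the smallest set of nodes which contains $R_0$ and contains $s$ whenever for infinitely many $u$ there is $c$ with $s^\frown(u,c)\in R$. Then $R=\Sigma$.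
\end{lemma}

\begin{proof}
Suppose $s\notin R$. For each $t\notin R$ only finitely many $u$ admit some $c$ with $t^\frown(u,c)\in R$; choose $g(t)$ larger than all of them. Put $g=0$ on $R$. As $D$ is dense, there is $z\in U(s,g)\cap D$. By induction $z|m\notin R$ for all $m\ge|s|$: if $z|m\notin R$, then $z|(m+1)=(z|m)^\frown(u,c)$ with $u\ge g(z|m)$, so $z|(m+1)\notin R$. On the other hand $z\in U(s',g')\subset D$ for some basic set, and by \eqref{eq:cut} $U(z|m,g')\subset D$ for $m\ge|s'|$. So $z|m\in R_0\subset R$ for large $m$, a contradiction.
\end{proof}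

\begin{lemma}\label{lem:split}
Let $D\subset Z$ be $\mathcal T$-open and $\mathcal T$-dense and let $r\in\{0,1\}$. For every node $s$, every $g:\Sigma\to\omega$, every $T\in\omega$ and every $0<\varepsilon\le2^{-|s|}$ there are a nonempty finite set $\Lambda$ of pairwise incomparable nodes properly extending $s$, functions $g_t:\Sigma\to\omega$ and weights $\varepsilon_t$ $(t\in\Lambda)$, and $T^*\ge T$ such that
\begin{enumerate}
\item[(a)] $U(t,g_t)\subset U(s,g)\cap D$ and $\operatorname{last}(t)=r$ for $t\in\Lambda$;
\item[(b)] $0<\varepsilon_t\le2^{-|t|}$ for $t\in\Lambda$, and $\sum_{t\in\Lambda}\varepsilon_t=\varepsilon$;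
\item[(c)] for $t\in\Lambda$ the entries of $t$ beyond $s$ are $\ge T$, and all entries of $t$ are $\le T^*$;
\item[(d)] for all $n\ge0$ and all $k>|s|$,
\[
\sum\{\varepsilon_t:\ t\in\Lambda,\ f_n(t)\ne r,\ \kappa_n(t)\ge k\}\le2^{-k}.
\]
\end{enumerate}
\end{lemma}

In words: mass $\varepsilon$ starts at $s$ and is pushed into $D$ by updates made at times in $[T,T^*]$. Wrong colors shown after these new updates (that is, with count above $|s|$) obey the bound (d), and from time $T^*$ on all mass shows color $r$: by \eqref{eq:last}, (a) and (c),
\begin{equation}\label{eq:after}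
f_n(t)=r\qquad\text{for }t\in\Lambda\text{ and }n\ge T^* .
\end{equation}
The color of $s$ itself is arbitrary; this is needed for the induction.

\begin{proof}
Let $S$ be the set of nodes $s$ for which the statement holds for all $g,T,\varepsilon$. By Lemma~\ref{lem:rank} it suffices to show that $R_0\subset S$ and that $S$ is closed under the rule defining $R$.

\emph{$R_0\subset S$.} Let $U(s,g')\subset D$ and put $\bar g=\max(g,g')$. Choose $u\ge\max(T,\bar g(s))$ admissible for $s$, and let $\Lambda$ consist of the two nodes $s^\frown(u,r)$ and $s^\frown(u+1,r)$, with $g_t=\bar g$ and $\varepsilon_t=\varepsilon/2$; put $T^*=u+1$. By \eqref{eq:step}, $U(t,\bar g)\subset U(s,\bar g)\subset U(s,g)\cap D$, which gives (a). Since $\varepsilon/2\le2^{-|s|-1}=2^{-|t|}$, (b) holds, and (c) is clear. For (d), let $k>|s|$. If $\kappa_n(t)\ge k$, then $\kappa_n(t)=|t|$, and so $f_n(t)=\operatorname{last}(t)=r$. The sum is $0$.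

\emph{Closure under the rule.} Suppose that for infinitely many $u$ there is $c$ with $s^\frown(u,c)\in S$. Choose such $(u_1,c_1)$ with $u_1\ge\max(T,g(s))$ and apply the statement to $s_1=s^\frown(u_1,c_1)$ with $g$, $T$, $\varepsilon/2$; this is allowed because $\varepsilon/2\le2^{-|s_1|}$. We obtain $\Lambda_1$ and $T_1^*$. Now choose another such $(u_2,c_2)$ with $u_2>\max(T_1^*,g(s))$ and apply the statement to $s_2=s^\frown(u_2,c_2)$ with $g$, $T_1^*$, $\varepsilon/2$. We obtain $\Lambda_2$ and $T_2^*\ge T_1^*$. Let $\Lambda=\Lambda_1\cup\Lambda_2$ with the functions and weights obtained, and $T^*=T_2^*$.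

Since $T_1^*$ bounds all entries of nodes in $\Lambda_1$, we have $u_1\le T_1^*<u_2$, so $s_1,s_2$ are incomparable, and hence each node of $\Lambda_1$ is incomparable with each node of $\Lambda_2$. By \eqref{eq:step}, $U(t,g_t)\subset U(s_i,g)\cap D\subset U(s,g)\cap D$ for $t\in\Lambda_i$, and $\operatorname{last}(t)=r$; this is (a). The weights add up to $\varepsilon/2+\varepsilon/2$, which gives (b). For (c), the entries beyond $s$ of a node in $\Lambda_i$ are $u_i\ge T$ and entries beyond $s_i$, which are $\ge T$; all entries are $\le T_i^*\le T^*$.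

For (d), let $k>|s|$. If $n<T_1^*$, then each $t\in\Lambda_2$ has $y_{|s|+1}(t)=u_2>n$, so $\kappa_n(t)\le|s|<k$, and $t$ does not contribute. If $n\ge T_1^*$, then $f_n(t)=r$ for $t\in\Lambda_1$ by \eqref{eq:after}, and $t$ does not contribute. So for each $n$ only one of $\Lambda_1,\Lambda_2$ contributes, say $\Lambda_i$. If $k=|s|+1$, the sum is at most $\varepsilon/2\le2^{-|s|-1}=2^{-k}$. If $k>|s|+1=|s_i|$, it is at most $2^{-k}$ by (d) for $s_i$.
\end{proof}

\subsection{Large sets carry measures of both kinds}

\begin{proposition}\label{prop:key}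
Let $D_1,D_2,\dots$ be $\mathcal T$-open and $\mathcal T$-dense, let $U(s_0,g_0)$ be a basic set and let $r\in\{0,1\}$. There is $\mu\in\mathcal K_r$ with $\mu(K)>0$ that is concentrated on a compact (in the usual topology) subset of $U(s_0,g_0)\cap\bigcap_{j\ge1}D_j$.
\end{proposition}

\begin{proof}
The idea is to push mass from $s_0$ into $D_1$, then into $D_2$, and so on, using Lemma~\ref{lem:split} for one node at a time in successive time windows, so that at each time at most one node is on an excursion.

Replacing $s_0$ by $s_0{}^\frown(u,r)$ with an admissible $u\ge g_0(s_0)$, we may assume that $\operatorname{last}(s_0)=r$, by \eqref{eq:step}.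

\emph{The tree.} We construct finite sets $\mathcal F_j$ of pairwise incomparable nodes, with a function $g_s:\Sigma\to\omega$ and a weight $\varepsilon_s$ for each $s\in\mathcal F_j$, and numbers $L_j$, such that for $s\in\mathcal F_j$
\begin{equation}\label{eq:inv}
\operatorname{last}(s)=r,\qquad\text{all entries of }s\text{ are}\le L_j,\qquad0<\varepsilon_s\le2^{-|s|}.
\end{equation}
Let $\mathcal F_0=\{s_0\}$, $g_{s_0}=g_0$, $\varepsilon_{s_0}=2^{-|s_0|}$, and let $L_0$ be the largest entry of $s_0$ ($L_0=0$ if $|s_0|=0$). Given $\mathcal F_j=\{s^1,\dots,s^m\}$ and $L_j$, put $T_0=L_j+1$. For $i=1,\dots,m$ successively apply Lemma~\ref{lem:split} with $D=D_{j+1}$ to $s^i,g_{s^i},\varepsilon_{s^i}$ and $T=T_{i-1}$; call the resulting set $\Lambda_i$ and put $T_i=T^*\ge T_{i-1}$. Let $\mathcal F_{j+1}=\Lambda_1\cup\dots\cup\Lambda_m$, with the functions and weights obtained, and $L_{j+1}=T_m>L_j$. Then $\mathcal F_{j+1}$ consists of pairwise incomparable nodes and \eqref{eq:inv} persists. By (c), entries added in passing from $\mathcal F_j$ to $\mathcal F_{j+1}$ are $\ge L_j+1$; since $(L_j)$ increases,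 all entries added after stage $j$ exceed $L_j$.

\emph{The measure.} The sets $C_j=\bigcup_{s\in\mathcal F_j}[s]$ are clopen in $K$ and decreasing; let $C=\bigcap_jC_j$, a compact set. For each $j$ choose points $t_s\in[s]$ $(s\in\mathcal F_j)$ and let $\mu_j=\sum_{s\in\mathcal F_j}\varepsilon_s\delta_{t_s}$. By (b), for $s\in\mathcal F_j$ and $j'\ge j$ we have $\mu_{j'}([s])=\varepsilon_s$. Let $\mu$ be the weak$^*$ limit in $M(K)$ of a subsequence of $(\mu_j)$. As $[s]$ is clopen, $\mu([s])=\varepsilon_s$ for all $s\in\mathcal F_j$ and all $j$. Hence $\mu(K)=\varepsilon_{s_0}=\mu(C_j)$ for all $j$, so $\mu$ is concentrated on $C$ and $0<\mu(K)\le1$.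

\emph{$C\subset U(s_0,g_0)\cap\bigcap_jD_j$.} Let $z\in C$. For each $j$ there is exactly one $s_j\in\mathcal F_j$ with $z\in[s_j]$, and $s_{j+1}$ properly extends $s_j$. So $|s_j|\to\infty$ and $z\in Z$. We claim that $z\in U(s_j,g_{s_j})$ for all $j\ge 0$. Let $i\ge|s_j|$ and choose $j'>j$ with $|s_{j'}|>i$. By (a), $U(s_{j'},g_{s_{j'}})\subset U(s_j,g_{s_j})$; take any $w$ in the smaller set. Since $w$ and $z$ both extend $s_{j'}$, $w|(i+1)=z|(i+1)$, and therefore $y_{i+1}(z)=y_{i+1}(w)\ge g_{s_j}(w|i)=g_{s_j}(z|i)$, as claimed. For $j=0$ this says $z\in U(s_0,g_0)$, and for $j\ge1$ it gives $z\in D_j$ by (a).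

\emph{$\mu\in\mathcal K_r$.} Fix $n,k\ge0$; we bound $\mu(f_n\ne r,\kappa_n\ge k)$ by considering points $z\in C$.

If $n\le L_0$, all entries of $z$ beyond $s_0$ exceed $n$, so $\kappa_n(z)\le|s_0|$. The measure in question is $0$ if $k>|s_0|$ and at most $\mu(K)=2^{-|s_0|}\le2^{-k}$ otherwise.

Since $L_j\to\infty$, any other $n$ satisfies $L_j<n\le L_{j+1}$ for some $j$. With the notation of the construction of $\mathcal F_{j+1}$, let $z\in[t]$, $t\in\Lambda_i$. The entries of $z$ beyond $t$ exceed $L_{j+1}\ge n$, so $f_n(z)=f_n(t)$ and $\kappa_n(z)=\kappa_n(t)$ by \eqref{eq:stable}. There are three possibilities.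
\begin{itemize}
\item $n<T_{i-1}$ (piece $i$ has not started). The entries of $t$ beyond $s^i$ exceed $n$ and those of $s^i$ are $\le L_j<n$, so $f_n(t)=f_n(s^i)=\operatorname{last}(s^i)=r$ by \eqref{eq:stable} and \eqref{eq:last}.
\item $n\ge T_i$ (piece $i$ has finished). Then $f_n(t)=r$ by \eqref{eq:after}.
\item $T_{i-1}\le n<T_i$. This holds for at most one $i$.
\end{itemize}
If the third possibility holds for no $i$, then $\mu(f_n\ne r,\kappa_n\ge k)=0$. Otherwise let $i$ be the index for which it holds; then
\[
\mu(f_n\ne r,\ \kappa_n\ge k)=\sum\{\varepsilon_t:\ t\in\Lambda_i,\ f_n(t)\ne r,\ \kappa_n(t)\ge k\}.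
\]
If $k\le|s^i|$, this is at most $\varepsilon_{s^i}\le2^{-|s^i|}\le2^{-k}$. If $k>|s^i|$, it is at most $2^{-k}$ by (d).
\end{proof}

\begin{remark}
The proposition also shows concretely why a.e.\ convergence cannot replace convergence in measure. Let $N\subset\omega$ be infinite. The sets $D_m=\{z\in Z:f_n(z)=1\text{ for some }n\in N,\ n\ge m\}$ are open, and $\mathcal T$-dense: in $U(s,g)$ update to color $1$ at some admissible $u\ge g(s)$ and make the next update later than some $n\in N$ with $n\ge\max(u,m)$. By Proposition~\ref{prop:key} there is $P\in\mathcal K_0$, $P\ne0$, concentrated on $Z$, such that $f_n=1$ for infinitely many $n\in N$ holds $P$-a.e. As $f_n\to0$ in $L^1(P)$ by Lemma~\ref{lem:conv}, $(f_n)_{n\in N}$ does not converge $P$-a.e. So no subsequence of $(f_n)$ converges a.e.\ for all $P\in\mathcal K_0$, although for each single $P$ some subsequence does.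
\end{remark}

\section{Proof of Theorem A}\label{sec:proofA}

A subset of a topological space has the \emph{Baire property} if it is of the form $O\triangle M$ with $O$ open and $M$ meager. In any topological space these sets form a $\sigma$-algebra containing the open sets. For complements, note that the complement of $O\triangle M$ is $O^c\triangle M$, and the closed set $O^c$ differs from its interior by a nowhere dense set. For unions, note that $\bigcup_i(O_i\triangle M_i)$ differs from $\bigcup_iO_i$ by a subset of $\bigcup_iM_i$.

\begin{proof}[Proof of Theorem A]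
The convergence statements were proved after Lemma~\ref{lem:conv}. Suppose $x''\in X^\sigma$, and let $A\subset Z$ be the Borel set given by Lemma~\ref{lem:separate}. Since $\mathcal T$ refines the usual topology, $A$ is $\mathcal T$-Borel, and $A=O\triangle M$ with $O$ $\mathcal T$-open and $M\subset\bigcup_{j\ge1}F_j$, where the $F_j$ are $\mathcal T$-closed and nowhere dense. The sets $D_j=Z\setminus F_j$ are $\mathcal T$-open and dense.

If $O\ne\emptyset$, choose a basic set $U(s_0,g_0)\subset O$. Then $U(s_0,g_0)\cap\bigcap_jD_j\subset O\setminus M\subset A$. Proposition~\ref{prop:key} with $r=0$ gives $P\in\mathcal K_0$ with $P(A)>0$, contrary to \eqref{eq:sep}.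

If $O=\emptyset$, then $A=M$ and $\bigcap_jD_j\subset Z\setminus A$. Proposition~\ref{prop:key} with $r=1$ and any basic set gives $Q\in\mathcal K_1$ with $Q(Z\setminus A)>0$, contrary to \eqref{eq:sep}.

Hence $x''\in{\sim}X$ and $x''\notin X^\sigma$.
\end{proof}

\begin{remark}
In any topological space the sets with the Baire property are also closed under the Souslin operation (Nikodym). Let $\mathcal S$ be the smallest $\sigma$-algebra that contains the open sets of $K$ and is closed under the Souslin operation. Then $B\cap Z$ has the Baire property for $\mathcal T$ for every $B\in\mathcal S$, and the proof shows more: $x''$ is not represented by any $\mathcal S$-measurable function $F$.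
\end{remark}

\section{When the two closures coincide}\label{sec:positive}

\subsection{Reduction to separable lattices}

\begin{lemma}\label{lem:reduction}
Let $X$ be a Banach lattice. If $X_0^\sigma={\sim}X_0$ for every separable closed sublattice $X_0$ of $X$, then $X^\sigma={\sim}X$.
\end{lemma}

\begin{proof}
For an inclusion $\iota:X_0\to X$ of a closed sublattice, $\iota'':X_0''\to X''$ is positive and weak$^*$ continuous. Hence $\{z\in X_0'':\iota''z\in X^\sigma\}$ contains $X_0$ and is closed under weak$^*$ limits of monotone sequences, so $\iota''(X_0^\sigma)\subset X^\sigma$. In the same way, for closed sublattices $X_0\subset X_1$, the bidual of the inclusion maps ${\sim}X_0$ into ${\sim}X_1$.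

Let $W$ be the set of all $\iota''z$ with $\iota:X_0\to X$ the inclusion of a separable closed sublattice and $z\in{\sim}X_0$. A countable subset of $X$ generates a separable closed sublattice, so $X\subset W$. We show that $W$ is closed under weak$^*$ sequential limits. Let $\iota_n''z_n\to x''$ weak$^*$, with $z_n\in{\sim}X_n$, and let $X_0$ be the separable closed sublattice generated by $\bigcup_nX_n$, with inclusion $\iota$. By the first paragraph $\iota_n''z_n=\iota''w_n$ with $w_n\in{\sim}X_0$. If $\xi\in X_0'$ and $\tilde\xi\in X'$ is a norm-preserving Hahn--Banach extension, then $w_n(\xi)=(\iota''w_n)(\tilde\xi)\to x''(\tilde\xi)$. So $w(\xi):=\lim_nw_n(\xi)$ exists and $|w(\xi)|\le\|x''\|\,\|\xi\|$. Thus $w_n\to w\in X_0''$ weak$^*$, so $w\in{\sim}X_0$, and $\iota''w=\lim_n\iota''w_n=x''$.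

Therefore ${\sim}X\subset W$. If $X_0^\sigma={\sim}X_0$ for all separable $X_0$, then also $W\subset X^\sigma$.
\end{proof}

\begin{lemma}\label{lem:repr}
Every separable Banach lattice $X\ne0$ is, up to an isometric lattice isomorphism, the completion of some $(C(K),p)$ as in Section~\ref{sec:borel}.
\end{lemma}

\begin{proof}
Let $(x_n)_{n\ge1}$ be a dense sequence of nonzero elements of $X$ and $u=\sum_n2^{-n}|x_n|/\|x_n\|$. The principal ideal $X_u=\{x:|x|\le\lambda u\text{ for some }\lambda\}$ contains all $x_n$, and with the norm $\|x\|_u=\inf\{\lambda:|x|\le\lambda u\}$ it is a (complete) AM-space with unit $u$. Let $Y$ be the $\|\cdot\|_u$-closed sublattice generated by $u$ and all $x_n$. It is a separable AM-space with unit, so by Kakutani's theorem $Y\cong C(K)$ with $K$ compact, $u$ corresponding to $\mathbf 1$, and $K$ is metrizable because $C(K)$ is separable. The norm of $X$ restricts to a lattice norm $p$ on $C(K)$, and $Y$ is dense in $X$.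
\end{proof}

So Lemma~\ref{lem:dual} and Proposition~\ref{prop:borel} apply to every separable Banach lattice $X\ne 0$; we keep the notation $K,p,J,\mathcal L,\Phi_F$.

\subsection{A criterion}
The introduction named two easy situations: point masses are available, or one measure dominates. They can be combined. Let $K_a=\{t\in K:\delta_t\in J\}$. This set is $\sigma$-compact, being the union over $l\in\mathbb N$ of the closed sets $\{t:|f(t)|\le l\,p(f)\text{ for all }f\in C(K)\}$.

\begin{theorem}\label{thm:criterion}
Let $X$ be the completion of $(C(K),p)$ as in Section~\ref{sec:borel}. If there is $m\in J_+$ with $1_{K\setminus K_a}|\mu|\ll m$ for all $\mu\in J$, then $X^\sigma={\sim}X$.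
\end{theorem}

\begin{proof}
We show that $X^\sigma$ is closed under weak$^*$ sequential limits. By Proposition~\ref{prop:borel} a sequence in $X^\sigma$ has the form $(\Phi_{F_n})$; suppose it converges weak$^*$ to $x''$. Let $0\le\mu\in J$. For every bounded Borel $g$ we have $g\mu\in J$, so $\int F_ng\,d\mu=\Phi_{F_n}(g\mu)$ converges to $x''(g\mu)$. Thus $(F_n)$ is weakly Cauchy in $L^1(\mu)$, and since $L^1(\mu)$ is weakly sequentially complete, $F_n\to h_\mu$ weakly in $L^1(\mu)$ for some $h_\mu$. In particular $x''(\mu)=\int h_\mu\,d\mu$. It remains to find one Borel function $F$ with $F=h_\mu$ $\mu$-a.e.\ for all $\mu\in J_+$.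

For $t\in K_a$, $F_n(t)=\Phi_{F_n}(\delta_t)\to x''(\delta_t)$. Let $F=\lim_nF_n$ on $K_a$, and let $F$ be a Borel version of $h_m$ on $K\setminus K_a$. Fix $0\le\mu\in J$.

On $K_a$ the functions $F_n$ converge pointwise to $F$. By Egorov's theorem the convergence is uniform on Borel sets $E\subset K_a$ with $\mu(E)$ arbitrarily close to $\mu(K_a)$. On such a set, $F$ is $\mu$-integrable and $\int_BF\,d\mu=\lim_n\int_BF_n\,d\mu=\int_Bh_\mu\,d\mu$ for all Borel $B\subset E$. Hence $h_\mu=F$ $\mu$-a.e.\ on $E$, and so on $K_a$.

On $K\setminus K_a$ write $1_{K\setminus K_a}\mu=\rho\,m$ with $\rho\ge0$ Borel. For $l\in\mathbb N$ and Borel $B\subset(K\setminus K_a)\cap\{\rho\le l\}$ the function $\rho1_B$ is bounded, so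
\[
\int_Bh_\mu\,d\mu=\lim_n\int_BF_n\,d\mu=\lim_n\int F_n\,\rho1_B\,dm=\int h_m\,\rho1_B\,dm=\int_BF\,d\mu .
\]
Hence $h_\mu=F$ $\mu$-a.e.\ on $(K\setminus K_a)\cap\{\rho\le l\}$ for every $l$, and so on $K\setminus K_a$.

Thus $F\in L^1(\mu)$ and $x''(\mu)=\int F\,d\mu$ for all $\mu\in J_+$. So $F\in\mathcal L$ and $x''=\Phi_F\in X^\sigma$.
\end{proof}

\begin{remark}
For the lattice of Theorem~A, $K\setminus K_a$ is the set of points of $Z$ whose colors $(c_k)$ are not eventually constant. Indeed, we saw in the proof of Lemma~\ref{lem:norm} that $K\setminus Z\subset K_a$. Let $t\in Z$. If $c_i(t)=r$ for all $i\ge k$, then a wrong color at time $n$ implies $\kappa_n(t)<k$, so $2^{-k}\delta_t\in\mathcal K_r$. Conversely, if $\delta_t\in J$, then $C\delta_t\in\mathcal K_r$ for some $r$ and $C>0$; choosing $k$ with $2^{-k}<C$ we get $f_n(t)=r$ whenever $\kappa_n(t)\ge k$, so $c_i(t)=r$ for $i\ge k$. By Theorems~A and~\ref{thm:criterion}, no single $m\in J_+$ dominates all $\mu\in J$ on this set.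
\end{remark}

\subsection{Proof of Theorem B}

By Lemma~\ref{lem:reduction} it suffices to verify the hypothesis of Theorem~\ref{thm:criterion} for every separable closed sublattice $X_0\ne0$ of $X$. We represent $X_0$ by Lemma~\ref{lem:repr} as a completion of $(C(K),p)$ and write $J$ for $X_0'$; it is enough to treat $\mu\in J_+$.

\medskip
\noindent\textbf{(a) Order continuous norm.} Recall that a Banach lattice has order continuous norm if and only if every order bounded increasing sequence of positive elements converges in norm. This property passes to the closed sublattice $X_0$. The norm limit of an increasing sequence is its supremum; likewise decreasing sequences in $X_0$ that are bounded below converge in norm to their infima.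

The positive part of the unit ball of $X_0'$ is weak$^*$ compact and metrizable, so it contains a weak$^*$ dense sequence $(\varphi_n)_{n\ge1}$. Let $m=\sum_n2^{-n}\varphi_n\in J_+$. Then $m(x)>0$ for every $x>0$ in $X_0$, since some positive functional, hence some $\varphi_n$, is positive at $x$.

\emph{If $0\le\mu\in J$ and $\mu\wedge m=0$, then $\mu=0$.} By the Riesz--Kantorovich formula,
\[
0=(\mu\wedge m)(\mathbf 1)=\inf\{\mu(a)+m(\mathbf 1-a):\ a\in X_0,\ 0\le a\le\mathbf 1\},
\]
so there are $a_n\in[0,\mathbf 1]$ with $\mu(a_n)+m(\mathbf 1-a_n)\le2^{-n}$. Let $b_n=\inf_{k\ge n}a_k$, the norm limit of $a_n\wedge\dots\wedge a_N$ as $N\to\infty$. Since $\mathbf 1-a_n\wedge\dots\wedge a_N\le\sum_{k=n}^N(\mathbf 1-a_k)$, we get $m(\mathbf 1-b_n)\le\sum_{k\ge n}2^{-k}$. The sequence $(b_n)$ increases and converges in norm to some $b\le\mathbf 1$ with $m(\mathbf 1-b)=0$, so $b=\mathbf 1$ by strict positivity of $m$. But $0\le\mu(b_n)\le\inf_{k\ge n}\mu(a_k)=0$, and therefore $\mu(K)=\mu(\mathbf 1)=\lim_n\mu(b_n)=0$.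

Now let $0\le\mu\in J$ have Lebesgue decomposition $\mu=\mu_{\mathrm{ac}}+\mu_{\mathrm s}$ with respect to $m$. As $0\le\mu_{\mathrm s}\le\mu$, we have $\mu_{\mathrm s}\in J$, and $\mu_{\mathrm s}\wedge m=0$, so $\mu_{\mathrm s}=0$. Thus $\mu\ll m$ for all $\mu\in J_+$.

\medskip
\noindent\textbf{(b) AM-spaces.} An AM-space is a Banach lattice with $\|x\vee y\|=\max(\|x\|,\|y\|)$ for $x,y\ge0$. Then $X_0$ is an AM-space too, and by Kakutani's theorem it is, up to isometric lattice isomorphism, a closed sublattice of $C(S)$ for some compact Hausdorff space $S$. We show that $\mu(K\setminus K_a)=0$ for all $\mu\in J_+$, so the criterion holds with $m=0$.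

For $x\in X_0$ we have $\mu(x)\le\mu(x^+)\le\|\mu\|_{X_0'}\sup_Sx^+$. By the Hahn--Banach theorem $\mu$ extends to a linear functional on $C(S)$ dominated by the sublinear map $x\mapsto\|\mu\|_{X_0'}\sup_Sx^+$. The extension is $\le0$ at every $x\le0$, so it is positive, and there is a regular Borel measure $\rho\ge0$ on $S$ with $\mu(x)=\int_Sx\,d\rho$ for $x\in X_0$. For $s\in S$ the evaluation $x\mapsto x(s)$, restricted to $C(K)\subset X_0$, is a lattice homomorphism to $\mathbb R$. Such a functional is a nonnegative multiple of a point evaluation: with $w(s)=\mathbf 1(s)\ge0$, the value at $s$ of the element $\mathbf 1\in X_0$,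
\[
f(s)=w(s)\,f(\theta(s))\qquad(f\in C(K)),
\]
where $\theta(s)\in K$ is determined if $w(s)>0$. On $\{w>0\}$ all functions $f\circ\theta=f(\cdot)/w$ are continuous, so $\theta$ is continuous there. If $w(s)>0$, then $w(s)|f(\theta(s))|=|f(s)|\le p(f)$, so $\theta(s)\in K_a$. Finally
\[
\int_Kf\,d\mu=\int_{\{w>0\}}w\cdot(f\circ\theta)\,d\rho\qquad(f\in C(K)),
\]
that is, $\mu$ is the image under $\theta$ of the measure $w\rho$ on $\{w>0\}$. Hence $\mu(K\setminus K_a)=0$.

\medskip
\noindent\textbf{(c) Separable dual.} The space $X_0'$ is a quotient of $X'$ and hence separable. As in the proof of Lemma~\ref{lem:repr}, applied to the Banach lattice $X_0'$, there is $m\in J_+$ whose principal ideal is dense in $X_0'$. So for $\mu\in J_+$ there are $\nu_l\in J$ with $|\nu_l|\le C_lm$ and $\nu_l\to\mu$ in $X_0'$, hence in total variation by Lemma~\ref{lem:dual}. If $m(N)=0$, then $\nu_l(N)=0$ for all $l$, so $\mu(N)=0$. Thus $\mu\ll m$ for all $\mu\in J_+$.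

This completes the proof of Theorem~B.\qed

\begin{thebibliography}{1}
\bibitem{SWC} \emph{Sequential Weak Convergence}, \url{https://www.ams.org/journals/proc/1975-053-02/S0002-9939-1975-0385511-5/S0002-9939-1975-0385511-5.pdf}
\end{thebibliography}

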